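# The $u$-equations of a representation-finite algebra and the polytope dual to the $\tau$-tilting fan

## 1. Two theorems about $\mathcal V_{\ge 0}$

**Theorem 1.** Let $k$ be an algebraically closed field and $A=kQ/I$ a basic finite-dimensional representation-finite algebra with $n$ simple modules ($I$ admissible). Let $\mathcal I$ be the finite set of isoclasses of indecomposable $A$-modules together with $n$ formal objects $P_1[1],\dots,P_n[1]$. Put $c(M,N)=\dim\operatorname{Hom}(M,\tau N)+\dim\operatorname{Hom}(N,\tau M)$, and let $\mathcal V\subseteq\mathbb C^{\mathcal I}$ be cut out by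
$$u_M+\prod_{N\in\mathcal I}u_N^{c(M,N)}=1\qquad(M\in\mathcal I).$$
Let $\mathcal V_{\ge0}$ be the set of points of $\mathcal V$ with all $u_M$ real and non-negative. For a cone $\sigma$ of the $\tau$-tilting fan, let $\mathcal V_{\ge0}^\sigma\subseteq\mathcal V_{\ge0}$ be the set where exactly the variables of the generators of $\sigma$ vanish, the others being positive. Then there are a simple polytope $\mathsf Q\subset\mathbb R^n$ and a homeomorphism $h:\mathsf Q\to\mathcal V_{\ge0}$ such that $\mathsf Q$ is dual to the $\tau$-tilting fan, and $h$ maps the relative interior of the face corresponding to $\sigma$ onto $\mathcal V_{\ge0}^\sigma$, for every cone $\sigma$. In particular each $\mathcal V^\sigma_{\ge0}$ is homeomorphic to an open ball, of dimension $n-\dim\sigma$.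

For $M\in\mathcal I$ let $a_i(M)$ and $a_i'(M)$ be the multiplicities of $P_i$ in $P$ and in $Q$, where $Q\to P\to M\to0$ is the minimal projective presentation; for $M=P_i[1]$ take $P=0$, $Q=P_i$.

**Theorem 2.** In the situation of Theorem 1:

1. $\mathsf Q$ can be chosen so that its inner normal fan *is* the $\tau$-tilting fan, and so that it is obtained from $[0,1]^n$ by successively truncating codimension-2 faces. Hence the $\tau$-tilting fan is obtained from the fan of coordinate orthants by successive star subdivisions of 2-dimensional cones $\langle g,g'\rangle$ at $g+g'$.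
2. On $\mathcal V$ one has $U_i+U_i'=1$ for $U_i=\prod_Mu_M^{a_i(M)}$ and $U_i'=\prod_Mu_M^{a_i'(M)}$. The positive part $\mathcal V_{>0}$ is an analytic submanifold of $\mathbb R^{\mathcal I}$, and $u\mapsto(U_1,\dots,U_n)$ is a real-analytic isomorphism $\mathcal V_{>0}\to(0,1)^n$.
3. The scheme over $\mathbb C$ defined by the $u$-equations is smooth, irreducible and rational of dimension $n$. At every point the differentials of the $u_M$ vanishing there are linearly independent, so $\bigcup_M\{u_M=0\}$ is a normal crossings divisor and each $\{u_M=0\}$ is smooth. For $S\subseteq\mathcal I$ there is a point of $\mathcal V$ whose set of vanishing coordinates is exactly $S$ if and only if $S$ is the set of generators of a cone of the $\tau$-tilting fan.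

Theorem 1 answers, affirmatively, a conjecture stated in "An algebraic variety related to $\tau$-tilting theory" (https://www.fd-seminar.xyz//pdf/talks/2021-09-02.pdf). Throughout, a factor with exponent $0$ equals $1$, and all dimensions of spaces of maps are over $k$.

## 2. The words in the theorems

### 2.1 $\tau$-rigidity, $g$-vectors and the fan

Let $\nu=\mathbb D\operatorname{Hom}_A(-,A)$ be the Nakayama functor, where $\mathbb D=\operatorname{Hom}_k(-,k)$; it sends $P_i$ to the injective $I_i$, and $\mathbb D\operatorname{Hom}(P,L)\cong\operatorname{Hom}(L,\nu P)$ naturally for $P$ projective. If $P^1\to P^0\to M\to 0$ is the minimal projective presentation, the Auslander–Reiten translate is $\tau M=\ker(\nu P^1\to\nu P^0)$. A module $M$ is $\tau$-rigid if $\operatorname{Hom}(M,\tau M)=0$.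

For the formal objects we set $\tau P_i[1]=I_i$ and $\operatorname{Hom}(P_i[1],M)=0$ for every module $M$. Think of $P_i[1]$ as the complex $P_i\to 0$. Objects $X,Y$ are compatible if $\operatorname{Hom}(X,\tau Y)=0=\operatorname{Hom}(Y,\tau X)$, that is, if $c(X,Y)=0$. Note $c(M,M)=2\dim\operatorname{Hom}(M,\tau M)$.

**Definition ($\tau$-tilting fan).** The $g$-vector of $M\in\mathcal I$ is $g_M=\sum_i(a_i(M)-a_i'(M))e_i$; in particular $g_{P_i}=e_i$ and $g_{P_i[1]}=-e_i$. Take the simplicial complex whose vertices are the $\tau$-rigid indecomposable modules and the $P_i[1]$, and whose faces are the sets of pairwise compatible vertices. The cones spanned by the $g$-vectors of its faces form the $\tau$-tilting fan. Since $A$ is representation-finite, this fan is complete. The generators of a cone $\sigma$ are the elements of the face $S(\sigma)$ that spans it.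

Only the $\tau$-rigid objects give rays, but *every* indecomposable module has a variable and an equation.

We use the following theorem of Arkani-Hamed, Frost, Plamondon, Salvatori and Thomas: for each cone $\sigma$, the set $\mathcal V_{\ge0}^\sigma$ is non-empty, and $\mathcal V_{\ge0}$ is the disjoint union of the sets $\mathcal V^\sigma_{\ge0}$. So the question is topological: are the pieces balls, and do they fit together as the faces of a polytope do? "Dual" means that the faces of $\mathsf Q$ are in inclusion-reversing bijection with the cones.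

The second half of the question is not a consequence of the first. The disjoint union of a circle and an isolated point is compact and decomposes into an open arc and two points, so it has the strata of the polytope $[0,1]$, each a ball of the right dimension; but it is not an interval. We shall therefore build the homeomorphism $h$ globally.

### 2.2 Simple polytopes

**Definition (simple polytope, as used here).** A compact set $\mathsf Q=\{q\in\mathbb R^n:\ell_w(q)\ge0,\ w\in W\}$ of dimension $n$, with $W$ finite and $\ell_w$ affine, such that all $\mathsf Q_w=\mathsf Q\cap\{\ell_w=0\}$ are non-empty and, at each $q\in\mathsf Q$, the $d\ell_w$ with $w\in W(q):=\{w:\ell_w(q)=0\}$ are linearly independent.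

For $S\subseteq W$ put $\mathsf Q_S=\bigcap_{w\in S}\mathsf Q_w$ (and $\mathsf Q_\emptyset=\mathsf Q$). The faces are the non-empty $\mathsf Q_S$. If $q\in\mathsf Q_S$, independence gives a direction $d$ with $d\ell_w(d)=0$ for $w\in S$ and $d\ell_w(d)>0$ for $w\in W(q)\setminus S$; moving a little from $q$ along $d$ we reach a point with $W=S$. So $\{q:W(q)=S\}\ne\emptyset$. This set is open in the affine space $\{\ell_w=0,\ w\in S\}$, of dimension $n-|S|$. If $W(q)\supsetneq S$, then some $\ell_w$ with $w\notin S$ vanishes at $q$ and is non-constant on that affine space, so $q$ is a boundary point. Hence $\dim\mathsf Q_S=n-|S|$, the relative interior of $\mathsf Q_S$ is $\{q:W(q)=S\}$, and different $S$ give different faces. In particular the $\mathsf Q_w$ are facets. The inner normal cone of $\mathsf Q_S$ (the linear functionals whose minimum over $\mathsf Q$ is attained on all of $\mathsf Q_S$) is spanned by the $d\ell_w$, $w\in S$. These cones form the inner normal fan, which is complete. We identify $(\mathbb R^n)^*$ with $\mathbb R^n$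 by coordinates.

The same argument shows that if $\mathsf Q$ is non-empty and active differentials are independent everywhere, then $\dim\mathsf Q=n$ automatically (take $S=\emptyset$).

**Definition (star subdivision at $g_v+g_{v'}$).** In a simplicial fan containing the cone $\langle g_v,g_{v'}\rangle$, keep the cones $\langle g_w:w\in S\rangle$ with $\{v,v'\}\not\subseteq S$. Replace each cone with $\{v,v'\}\subseteq S$ by the cones spanned by $g_e:=g_v+g_{v'}$ together with the $g_w$ for $w\in(S\setminus\{v,v'\})\cup R$, where $R\in\{\emptyset,\{v\},\{v'\}\}$.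

For example, cutting the corner $x=0,\ y=1$ off the square $[0,1]^2$ by $x+(1-y)\ge\varepsilon$ adds a facet with inner normal $e_1-e_2$. The normal fan, with rays $\pm e_1,\pm e_2$, is star-subdivided at $e_1+(-e_2)$.

## 3. A segment, an invisible module, a pentagon

**Example 1 ($A=k$).** Here $\mathcal I=\{P_1,P_1[1]\}$ and $c(P_1,P_1[1])=\dim\operatorname{Hom}(P_1,I_1)=1$, while the other values are $0$. Both equations read $u_{P_1}+u_{P_1[1]}=1$, and $\mathcal V_{\ge0}$ is a segment. The fan is $\mathbb R$ with rays $\pm e_1$.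

**Example 2 ($A=k[x]/(x^2)$).** The indecomposables are $P=A$ and the simple $S$, with presentation $P\xrightarrow{x}P$. Since $\nu P=P$, we get $\tau S=\ker(x)=S$, so $S$ is not $\tau$-rigid and $g_S=0$. The values are $c(S,S)=2$, $c(S,P)=\dim\operatorname{Hom}(P,S)=1$, $c(S,P[1])=\dim\operatorname{Hom}(S,P)=1$, $c(P,P[1])=\dim\operatorname{Hom}(P,P)=2$, and $0$ otherwise. The equations are
$$u_S+u_S^2u_Pu_{P[1]}=1,\qquad u_P+u_Su_{P[1]}^2=1,\qquad u_{P[1]}+u_Su_P^2=1 .$$
Put $t=u_Pu_S$ and $t'=u_{P[1]}u_S$. The first equation is $u_S=1-tt'$. The second gives $u_P=1-u_{P[1]}t'$ and the third $u_{P[1]}=1-u_Pt$. Eliminating, $u_P=1-t'+tt'u_P$, so $t=u_P(1-tt')=1-t'$. Thus $t+t'=1$, $u_S=1-t+t^2$, which is at least $3/4$ on $[0,1]$, and $u_P=t/u_S$, $u_{P[1]}=(1-t)/u_S$. So $\mathcal V_{\ge0}$ is a segment, parametrised by $t\in[0,1]$. The extra module contributes a variable but no facet.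

**Example 3 (type $A_2$).** Let $P_2=\operatorname{rad}P_1$, so the modules are $P_1,P_2,S_1=P_1/P_2$, with $I_1=S_1$, $I_2=P_1$, $\tau S_1=P_2$. The pairs with $c=1$ are $\{P_2,S_1\}$, $\{S_1,P_1[1]\}$, $\{P_1[1],P_1\}$, $\{P_1,P_2[1]\}$, $\{P_2[1],P_2\}$, and all other values are $0$. The equations are
$$u_{P_1}+u_{P_1[1]}u_{P_2[1]}=1,\quad u_{P_2}+u_{S_1}u_{P_2[1]}=1,\quad u_{S_1}+u_{P_2}u_{P_1[1]}=1,$$
$$u_{P_1[1]}+u_{P_1}u_{S_1}=1,\quad u_{P_2[1]}+u_{P_1}u_{P_2}=1 .$$
Put $x=u_{P_1}u_{S_1}$ and $z=u_{P_2[1]}u_{S_1}$. Then $u_{P_1[1]}=1-x$, $u_{P_2}=1-z$, $u_{S_1}=1-(1-x)(1-z)=x+z-xz$, and what is left is a linear system for $s=u_{P_2[1]}$ and $s'=u_{P_1}$: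
$$s+(1-z)s'=1,\qquad s'+(1-x)s=1,$$
with determinant $x+z-xz$. For $x,z\in[0,1]$ not both $0$, the unique solution is $s=z/(x+z-xz)$, $s'=x/(x+z-xz)$. For $x=z=0$ the system is $s+s'=1$, and its non-negative solutions form a segment. So $\mathcal V_{\ge0}$ is the square with one corner replaced by an edge: a pentagon. The $g$-vectors are $e_1,e_2,e_1-e_2,-e_1,-e_2$, and the fan is the star subdivision seen at the end of Section 2.

## 4. The map to the cube, and the edge it collapses

In Example 3, $x=u_{P_1}u_{S_1}=U_1$ and $1-z=u_{P_2}=U_2$. So the first thing to try in general is the map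
$$U:\mathcal V_{\ge0}\to[0,1]^n,\qquad u\mapsto(U_1,\dots,U_n).$$
By Theorem 2(2) it is an isomorphism on the positive part, so it settles the open stratum. It fails on the boundary: in Example 3 the fibre over $(U_1,U_2)=(0,1)$ is a whole segment, the stratum closure $\{u_{S_1}=0\}$. The cube does not know the facets of the modules that are neither $P_i$ nor $P_i[1]$.

Example 3 also suggests the repair. The equations for $A_2$ come from those of the square, $u_{1^0}+u_{1^1}=1$ and $u_{2^0}+u_{2^1}=1$, by one substitution: pick the two variables $u_{1^0},u_{2^1}$ and write $u_{1^0}=u_{P_1}u_{S_1}$, $u_{2^1}=u_{P_2[1]}u_{S_1}$, with $u_{S_1}$ a new common factor. In Example 2 the same substitution, applied to the two variables of a single segment, produced $u_S$; there the two variables have no common zero, and nothing is cut. If for a general $A$ the matrix $c$ can be built up by such one-pair substitutions, then we only have to understand one substitution, algebraically and topologically, and induct.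

Why should $c$ be built up that way? Because $c(M,N)$ measures a defect. Let $\mathcal C$ be the category of radical maps $P^1\to P^0$ between projectives, with commutative squares as morphisms. We shall see that $\dim\operatorname{Hom}(N,\tau M)=\hom_{\mathcal C}(M,N)-\chi_A(M,N)$, where $\chi_A$ is bilinear in the multiplicities of the projectives. A radical map $P^1\to P^0$ is a block matrix. Forget the matrix altogether and one has $\operatorname{proj}A\times\operatorname{proj}A$, where the defect is nearly zero. Now restore the matrix one entry at a time, normalising as one goes. An entry either can be cleared by a row or column operation, and nothing changes, or it is free, and its normal form $\begin{pmatrix}1&0\\0&0\end{pmatrix}$ creates one new indecomposable and raises the defect of one pair by $1$. That is the substitution. Section 5 makes this precise.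

## 5. Restoring a matrix entry by entry

### 5.1 Lifts of identities

This subsection sets up the kind of "category with a matrix on it" that survives iteration.

Let $\mathcal K$ be a Hom-finite $k$-linear Krull–Schmidt category with a finite set $V=V(\mathcal K)$ of isoclasses of indecomposables. A bimodule is a bilinear functor $\mathcal K^{op}\times\mathcal K\to\mathrm{vect}_k$. For a bimodule $E$, $\xi\in E(X,Y)$, $f:W\to X$ and $g:Y\to Z$ we write $\xi f\in E(W,Y)$ and $g\xi\in E(X,Z)$. Let $\pi:E\to\operatorname{Hom}_{\mathcal K}$ be a surjective map of bimodules with kernel $\mathsf M$.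

**Definition (the category $\mathcal C(E)$).** Objects are pairs $(X,\alpha)$ with $\alpha\in E(X,X)$ and $\pi(\alpha)=1_X$. Morphisms $(X,\alpha)\to(Y,\beta)$ are the $f\in\operatorname{Hom}_{\mathcal K}(X,Y)$ with $\beta f=f\alpha$ in $E(X,Y)$.

*Example.* Let $\mathcal K=\mathrm{vect}_k$ and $E=\mathsf M\oplus\operatorname{Hom}$ with $\mathsf M=\operatorname{Hom}$. Then $\alpha=(m,1)$ with $m$ an endomorphism of $X$, and a morphism is an $f$ with $m'f=fm$. So $\mathcal C(E)$ is the category of finite-dimensional $k[x]$-modules.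

**Lemma 3.**
(a) $\mathcal C(E)$ is Hom-finite and Krull–Schmidt, and a morphism is invertible in $\mathcal C(E)$ iff it is invertible in $\mathcal K$.
(b) For objects $(X,\alpha),(Y,\beta)$ let $\partial:\operatorname{Hom}_{\mathcal K}(X,Y)\to\mathsf M(X,Y)$, $\partial f=\beta f-f\alpha$, and $\mathrm{ext}_E=\dim\operatorname{coker}\partial$. Then
$$\hom_{\mathcal C(E)}-\mathrm{ext}_E=\chi_E(X,Y):=\dim\operatorname{Hom}_{\mathcal K}(X,Y)-\dim\mathsf M(X,Y),\tag{1}$$
a bilinear form on $\mathbb Z^V$.
(c) Over each $v\in V$ there is an object $(v,\alpha)$ of $\mathcal C(E)$; every such object is indecomposable. Hence $|V|\le|\operatorname{ind}\mathcal C(E)|$.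
(d) If $\mathsf M=0$, then $\mathcal C(E)\cong\mathcal K$ by the forgetful functor.

*Proof.* (a) Direct sums are $(X\oplus Y,\alpha\oplus\beta)$, and Hom-spaces are subspaces of those of $\mathcal K$. If $\beta f=f\alpha$ and $f$ is invertible in $\mathcal K$, then $f^{-1}\beta=\alpha f^{-1}$. A Hom-finite additive category in which idempotents split is Krull–Schmidt, so let $f=f^2\in\operatorname{End}(X,\alpha)$. Write $f=ip$, $pi=1_{X_1}$ in $\mathcal K$, and put $\alpha_1=p\alpha i$. Then $\pi(\alpha_1)=pi=1$. Further, $\alpha i=\alpha fi=f\alpha i=i\alpha_1$ and $p\alpha=pf\alpha=p\alpha f=\alpha_1p$. So $i,p$ are morphisms between $(X_1,\alpha_1)$ and $(X,\alpha)$, and $f$ splits in $\mathcal C(E)$.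

(b) $\pi(\beta f-f\alpha)=f-f=0$, so $\partial$ lands in $\mathsf M(X,Y)$. Its kernel is $\operatorname{Hom}_{\mathcal C(E)}$. Count dimensions. The right side is additive in $X$ and in $Y$.

(c) A lift $\alpha$ of $1_v$ exists as $\pi$ is onto. The endomorphism ring of $(v,\alpha)$ is a subring of the local ring $\operatorname{End}_{\mathcal K}(v)$, so its only idempotents are $0,1$. Objects over different $v$ are not isomorphic.

(d) If $\pi$ is an isomorphism, each $X$ has exactly one lift $\alpha$ of $1_X$, and $\beta f=f\alpha$ always holds because both sides map to $f$. $\square$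

### 5.2 Peeling off one simple quotient of $\mathsf M$

Purpose: to split the passage from $\mathcal K$ to $\mathcal C(E)$ into a first, small step $\mathcal K\to\mathcal K'$ and a remaining problem over $\mathcal K'$ of the same kind.

Assume $\mathsf M\ne0$. Bimodules over $\mathcal K$ are the same as finite-dimensional $\Lambda$-$\Lambda$-bimodules, $\Lambda=\operatorname{End}(\bigoplus_{v\in V}v)$. Choose a maximal subbimodule $\mathsf M_1\subsetneq\mathsf M$ and put $\mathsf M''=\mathsf M/\mathsf M_1$, a simple bimodule. The part $\operatorname{rad}\Lambda\cdot\mathsf M''$ is a subbimodule, and it is not all of $\mathsf M''$ because $\operatorname{rad}\Lambda$ is nilpotent; so it is $0$. The same holds on the right. Hence $\mathsf M''$ is a simple bimodule over $\Lambda/\operatorname{rad}\Lambda=k^V$ ($k$ is algebraically closed), and so it is one-dimensional: there are $v,v'\in V$ with $\mathsf M''(v,v')=k\mu$, and $\mathsf M''(w,w')=0$ for all other pairs. For an object $X$ put $X_w=\operatorname{Hom}(w,X)/\operatorname{rad}(w,X)$,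 a space whose dimension is the multiplicity of $w$ in $X$. Since radical maps act by zero, $Y_{v'}\to\mathsf M''(v,Y)$, $b\mapsto b\mu$, is well defined, and by additivity it is an isomorphism. Sending $m$ to $a\mapsto ma$ then gives
$$\mathsf M''(X,Y)=\operatorname{Hom}_k(X_v,Y_{v'}),$$
where $f:X\to Y$ acts through the induced maps $f_v$ and $f_{v'}$.

Put $E''=E/\mathsf M_1$, which maps onto $\operatorname{Hom}_{\mathcal K}$ with kernel $\mathsf M''$, and $\mathcal K'=\mathcal C(E'')$. Write $\bar\xi$ for the image of $\xi\in E$ in $E''$. For $X'=(X,a)$, $Y'=(Y,b)$ in $\mathcal K'$ let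
$$E'(X',Y')=\{\xi\in E(X,Y):\ \bar\xi=b\,\pi(\xi)=\pi(\xi)\,a\ \text{ in }E''(X,Y)\},\qquad\pi'(\xi)=\pi(\xi).$$

**Lemma 4.** $E'$ is a $\mathcal K'$-bimodule, $\pi':E'\to\operatorname{Hom}_{\mathcal K'}$ is surjective with kernel $\mathsf M'(X',Y')=\mathsf M_1(X,Y)$, and $\mathcal C(E')\cong\mathcal C(E)$ compatibly with the forgetful functors to $\mathcal K$. Moreover
$$\chi_{E'}(X',Y')=\chi_E(X,Y)+\mathrm{ext}_{E''}(X',Y').\tag{2}$$

*Proof.* *Bimodule.* Let $\xi\in E'(X',Y')$. For $f:(W,c)\to(X,a)$ in $\mathcal K'$, that is $af=fc$, we have $\overline{\xi f}=b\pi(\xi)f=b\,\pi(\xi f)$ and $\overline{\xi f}=\pi(\xi)af=\pi(\xi f)c$. For $g:(Y,b)\to(Z,d)$, that is $dg=gb$, we have $\overline{g\xi}=gb\,\pi(\xi)=d\,\pi(g\xi)$ and $\overline{g\xi}=g\pi(\xi)a=\pi(g\xi)a$.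

*The map $\pi'$.* It lands in $\operatorname{Hom}_{\mathcal K'}$ because $b\pi(\xi)=\pi(\xi)a$. If $bg=ga$, lift the element $bg\in E''(X,Y)$ to $\xi\in E(X,Y)$; then $\pi(\xi)=g$ and $\bar\xi=bg=ga$, so $\xi\in E'$. The kernel is $\{\xi:\pi(\xi)=0,\ \bar\xi=0\}=\mathsf M_1(X,Y)$.

*The category $\mathcal C(E')$.* An object is $((X,a),\xi)$ with $\pi(\xi)=1$ and $\bar\xi=a$; this is the same as an object $(X,\xi)$ of $\mathcal C(E)$. Morphisms agree, because $\xi'f=f\xi$ implies $\bar\xi'f=f\bar\xi$.

*Formula (2).* By (1) for $E''$, $\hom_{\mathcal K'}(X',Y')=\dim\operatorname{Hom}_{\mathcal K}(X,Y)-\dim\mathsf M''(X,Y)+\mathrm{ext}_{E''}(X',Y')$. Subtract $\dim\mathsf M_1(X,Y)$. $\square$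

### 5.3 The two cases

Purpose: to list the indecomposables of $\mathcal K'$ and compute $\mathrm{ext}_{E''}$. Assume from now on that $\mathcal C(E)$ has finitely many indecomposables.

Fix lifts $\iota_w\in E''(w,w)$ of $1_w$, $w\in V$. Up to isomorphism $X=\bigoplus_ww^{n_w}$; let $\iota_X$ be the diagonal lift of $1_X$. The objects of $\mathcal K'$ over $X$ are $(X,\iota_X+m)$, $m\in\mathsf M''(X,X)$. Let $\partial_0(f)=\iota_Yf-f\iota_X$. It is computed entry by entry, and an entry in $\operatorname{Hom}(w,w')$ contributes an element of $\mathsf M''(w,w')$, which is zero unless $(w,w')=(v,v')$. So $\partial_0$ is determined by a linear map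
$$\theta:\operatorname{Hom}_{\mathcal K}(v,v')\to\mathsf M''(v,v')=k,$$
and $\theta(1)=0$ if $v=v'$. For general objects, $\partial f=\partial_0(f)+m'f-fm$.

**Case A: $\theta\ne0$ (the entry can be cleared).** There is $r\in\operatorname{rad}(v,v')$ with $\theta(r)=1$, since $\operatorname{Hom}(v,v')$ is $\operatorname{rad}(v,v')$, or $k1\oplus\operatorname{rad}(v,v)$ if $v=v'$. For $\varphi\in\operatorname{Hom}_k(X_v,Y_{v'})$ let $f_\varphi:X\to Y$ have the block $\varphi\otimes r$ from $v^{n_v}$ to the $v'$-part of $Y$ and zeros elsewhere. Then $f_\varphi$ is radical, so $m'f_\varphi=0=f_\varphi m$, and $\partial f_\varphi=\partial_0f_\varphi=\varphi$. Hence $\partial$ is onto and $\mathrm{ext}_{E''}=0$. With $Y=X$ and $f=f_m$,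
$$\iota_X(1+f)-(1+f)(\iota_X+m)=\partial_0(f)-m-fm=0,$$
so the invertible map $1+f$ is an isomorphism $(X,\iota_X+m)\to(X,\iota_X)=\bigoplus_w(w,\iota_w)^{n_w}$. Therefore $V(\mathcal K')=\{(w,\iota_w)\}$ corresponds to $V$, and $\chi_{E'}=\chi_E$ by (2). The number $\sum_{w,w'\in V}\dim\mathsf M(w,w')$ drops by $1$.

*Example of Case A.* Let $P_3\xrightarrow{\alpha}P_2\xrightarrow{\beta}P_1$ be the inclusions for linearly oriented $A_3$. The matrix $\binom{\alpha}{\lambda\beta\alpha}:P_3\to P_2\oplus P_1$ becomes $\binom{\alpha}{0}$ after the row operation $\begin{pmatrix}1&0\\-\lambda\beta&1\end{pmatrix}$. Once the entry $\alpha$ has been normalised, the map $r=\beta$ clears the entry below it. This also shows why we need an extension $E$ and not only a bimodule $\mathsf M$: $\beta$ is a morphism over the partly reduced category which nevertheless moves the remaining part of the matrix.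

**Case B: $\theta=0$ (the entry is free).** Now $\partial_0=0$. Write $(X;m)$ for $(X,\iota_X+m)$, with $m\in\operatorname{Hom}_k(X_v,X_{v'})$. Then $\partial f=m'f_v-f_{v'}m$, and $f$ is a morphism $(X;m)\to(Y;m')$ iff $m'f_v=f_{v'}m$.

*First, $v\ne v'$.* Suppose $v=v'$. An isomorphism $(v;\lambda)\to(v;\lambda')$ has $f_v\ne0$ and $\lambda'f_v=f_v\lambda$, so the objects $(v;\lambda)$, $\lambda\in k$, are pairwise non-isomorphic. Lifting $\iota_v+\lambda$ to $E(v,v)$ we get an object of $\mathcal C(E)$ over $v$, indecomposable by Lemma 3(c). For different $\lambda$ these are not isomorphic, since an isomorphism in $\mathcal C(E)$ is one in $\mathcal K'$. As $k$ is infinite, $\mathcal C(E)$ has infinitely many indecomposables, a contradiction. (In the $k[x]$-example of 5.1 this is what happens.)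

*Indecomposables of $\mathcal K'$.* Since $v\ne v'$, the map $f\mapsto(f_v,f_{v'})$ from $\operatorname{Hom}(X,Y)$ to $\operatorname{Hom}(X_v,Y_v)\times\operatorname{Hom}(X_{v'},Y_{v'})$ is onto, and base changes of $X_v$ and $X_{v'}$ are induced by automorphisms of $X$. Bringing $m$ to the form $\begin{pmatrix}1&0\\0&0\end{pmatrix}$, we see that $(X;m)$ is a direct sum of copies of $(w;0)$, $w\in V$, and of
$$e:=(v\oplus v';1).$$
The object $e$ is indecomposable: otherwise it would be a sum of an object over $v$ and one over $v'$, namely $(v;0)\oplus(v';0)$, but the rank of $m$ is an isomorphism invariant. So $V(\mathcal K')=V\sqcup\{e\}$, where $w$ stands for $(w;0)$, and passing to underlying objects gives $F:\mathbb Z^{V(\mathcal K')}\to\mathbb Z^V$, $F(w)=w$, $F(e)=v+v'$.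

*The cokernel.* The image of $(f_v,f_{v'})\mapsto m'f_v-f_{v'}m$ in $\operatorname{Hom}_k(X_v,Y_{v'})$ consists of the maps that send $\ker m$ into $\operatorname{im}m'$. Indeed, such a map $\varphi$ restricted to $\ker m$ factors through $m'$; subtracting some $m'f_v$ we may assume $\varphi$ vanishes on $\ker m$, and then it factors through $m$. So $\operatorname{coker}\partial\cong\operatorname{Hom}_k(\ker m,\operatorname{coker}m')$. Among the indecomposables, only $v$ has $\ker m\ne0$ and only $v'$ has $\operatorname{coker}m\ne0$, both one-dimensional. By (2), for $x,y\in V(\mathcal K')$,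
$$\chi_{E'}(x,y)=\chi_E(Fx,Fy)+\delta_{x,v}\,\delta_{y,v'}.\tag{3}$$

**Termination.** Replace $(\mathcal K,E)$ by $(\mathcal K',E')$ and iterate. The category $\mathcal C(E)$ stays the same, so $|V|\le|\operatorname{ind}\mathcal C(E)|$ bounds the number of Case B steps. Between two of them, and after the last, only finitely many steps of Case A are possible, because each lowers $\sum\dim\mathsf M(w,w')$ by $1$. So we reach $\mathsf M=0$, and then $\mathcal K\cong\mathcal C(E)$ by Lemma 3(d).

### 5.4 Two-term complexes of projectives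

Purpose: to apply the algorithm to $\mathcal I$ and to identify its final form with $c$.

Let $\mathcal K_0=\operatorname{proj}A\times\operatorname{proj}A$, with objects $X=(P^1,P^0)$ and indecomposables $i^1=(P_i,0)$, $i^0=(0,P_i)$. For $Y=(Q^1,Q^0)$ let $\mathsf M_0(X,Y)=\operatorname{rad}(P^1,Q^0)$, and $E_0=\mathsf M_0\oplus\operatorname{Hom}_{\mathcal K_0}$. An object of $\mathcal C:=\mathcal C(E_0)$ is a radical map $m:P^1\to P^0$, and a morphism is a pair $(f^1,f^0)$ with $m'f^1=f^0m$.

*The indecomposables of $\mathcal C$ are $\mathcal I$.* Let $m$ be radical with cokernel $L$. Then $\operatorname{im}m\subseteq\operatorname{rad}P^0$, so $P^0\to L$ is a projective cover. Writing $P^1=C\oplus Q$ with $C\to\operatorname{im}m$ a projective cover and $m|_Q=0$, we see that $m$ is the sum of the minimal presentation $C\to P^0$ of $L$ and of $Q\to0$. The minimal presentation of an indecomposable module $L$ is indecomposable: in a decomposition one summand has cokernel $0$, hence has the form $Q\to0$ (its target $P$ satisfies $P=\operatorname{rad}P$,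 so $P=0$), and $Q=0$ by minimality. Cokernels distinguish these objects from each other and from the $(P_i\to0)$. So $\operatorname{ind}\mathcal C=\mathcal I$, with $P_i[1]=(P_i\to0)$. This set is finite, so 5.3 applies.

*The defect.* For $Z=(m:P^1\to P^0)$ and $Z'=(m':Q^1\to Q^0)$ with cokernels $L,L'$ let
$$\mathsf h(Z,Z')=\dim\operatorname{coker}\bigl(\operatorname{Hom}(P^0,Q^0)\oplus\operatorname{Hom}(P^1,Q^1)\to\operatorname{Hom}(P^1,Q^0)\bigr),\quad(f^0,f^1)\mapsto f^0m-m'f^1.$$
The kernel of this map is $\operatorname{Hom}_{\mathcal C}(Z,Z')$, so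
$$\hom_{\mathcal C}-\mathsf h=\chi_A,\qquad\chi_A(X,Y):=\hom(P^1,Q^1)+\hom(P^0,Q^0)-\hom(P^1,Q^0).\tag{4}$$
Since $P^1$ is projective, $\operatorname{Hom}(P^1,Q^0)/m'\operatorname{Hom}(P^1,Q^1)=\operatorname{Hom}(P^1,L')$. Since $P^0$ is projective, $\operatorname{Hom}(P^0,Q^0)\to\operatorname{Hom}(P^0,L')$ is onto. So the cokernel is that of $\operatorname{Hom}(P^0,L')\to\operatorname{Hom}(P^1,L')$. Its dual is $\ker(\operatorname{Hom}(L',\nu P^1)\to\operatorname{Hom}(L',\nu P^0))=\operatorname{Hom}(L',\ker(\nu P^1\to\nu P^0))$. If $Z$ represents $M\in\mathcal I$, then $\ker(\nu P^1\to\nu P^0)=\tau M$; for $M=P_i[1]$ it is $\nu P_i=I_i$. If $Z'$ represents $N=P_j[1]$, then $L'=0$, in agreement with $\operatorname{Hom}(P_j[1],-)=0$. Hence for $M,N\in\mathcal I$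
$$\mathsf h(M,N)=\dim\operatorname{Hom}(N,\tau M),\qquad c(M,N)=\mathsf h(M,N)+\mathsf h(N,M).\tag{5}$$

*Following the defect.* At a stage $t$ of the algorithm, with vertex set $V_t$ and form $\chi_t$, put $b_t=\chi_t-\chi_A$ on $\mathbb Z^{V_t}$, where $\chi_A$ is pulled back along $\mathbb Z^{V_t}\to\mathbb Z^{V_0}$. At the start,
$$b_0(X,Y)=\hom(P^1,Q^0)-\dim\operatorname{rad}(P^1,Q^0)=\sum_i[P^1:P_i]\,[Q^0:P_i],$$
so $b_0(i^1,i^0)=1$ and all other values on $V_0\times V_0$ are $0$. Case A changes neither $V_t$ nor $b_t$. By (3), Case B gives $b_{t+1}(x,y)=b_t(Fx,Fy)+\delta_{x,v}\delta_{y,v'}$, so all values stay $\ge0$. At the end $\mathsf M=0$, so $\chi=\hom_{\mathcal C}$ and $b=\mathsf h$ by (4). Discard the steps of type A, renumber, and put $c_t(x,y)=b_t(x,y)+b_t(y,x)$. Let $g:\mathbb Z^{V_t}\to\mathbb Z^{V_0}\to\mathbb Z^n$ be the composite, with $i^0\mapsto e_i$, $i^1\mapsto-e_i$. We have proved: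

**Proposition 5.** There are finite sets $V_0,\dots,V_T$, symmetric forms $c_t:V_t\times V_t\to\mathbb Z_{\ge0}$ (extended bilinearly) and maps $g:V_t\to\mathbb Z^n$ such that:

* (i) $V_0=\{i^0,i^1:1\le i\le n\}$, $c_0(i^0,i^1)=1$ and $c_0=0$ on all other pairs; $g_{i^0}=e_i$, $g_{i^1}=-e_i$.
* (ii) $V_{t+1}=V_t\sqcup\{e\}$, and there are distinct $v,v'\in V_t$ such that, with $F(w)=w$ for $w\in V_t$ and $F(e)=v+v'$, we have $g_e=g_v+g_{v'}$ and
$$c_{t+1}(x,y)=c_t(Fx,Fy)+\begin{cases}1&\text{if }\{x,y\}=\{v,v'\},\\0&\text{otherwise.}\end{cases}$$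
* (iii) $V_T=\mathcal I$, $c_T=c$, $g_M$ is the $g$-vector of $M$, and the composite $\mathbb Z^{V_T}\to\mathbb Z^{V_0}$ sends $M$ to $\sum_i\bigl(a_i(M)\,i^0+a_i'(M)\,i^1\bigr)$.

*Check on Example 2.* Here $T=1$, $v=1^1$, $v'=1^0$, $e=S$. Then $c_1(v,v')=1+1=2$, $c_1(e,e)=c_0(v+v',v+v')=2$, $c_1(e,v)=c_1(e,v')=1$, as computed in Section 3. In Example 3 one has $T=1$, $v=2^1$, $v'=1^0$, $e=S_1$.

From here on no representation theory is used until the very end.

## 6. One substitution in the $u$-equations

For each $t$ let $X_t\subset\mathbb A^{V_t}$ be the scheme given by $u_w+p_w=1$ ($w\in V_t$), with $p_w=\prod_zu_z^{c_t(w,z)}$. Then $X_T=\mathcal V$, and $X_0$ is given by $u_{i^0}+u_{i^1}=1$ for all $i$, so $X_0\cong\mathbb A^n$. Write $X=X_t$, $X'=X_{t+1}$, $c=c_t$, and $u'$ for the coordinates on $X'$. The purpose of the next lemma is to describe $X'$ over $X$ by the linear system already met in the pentagon.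

**Lemma 6.** The formulas $u_v=u'_vu'_e$, $u_{v'}=u'_{v'}u'_e$, $u_w=u'_w$ $(w\ne v,v')$ define a morphism $\psi:X'\to X$. With $s=u'_v$, $s'=u'_{v'}$ it identifies
$$X'\cong\{(u,s,s')\in X\times\mathbb A^2:\ s+(1-u_v)s'=1,\ \ s'+(1-u_{v'})s=1\},$$
where $u'_e=1-(1-u_v)(1-u_{v'})=u_v+u_{v'}-u_vu_{v'}$.

*Proof.* Take points with coordinates in an arbitrary ring. For a tuple $u'$ let $p_w$ be evaluated at $\psi(u')$. Since $\psi(u')_w=\prod_zu_z'^{[Fz:w]}$, we get $p_w=\prod_{z\in V_{t+1}}u_z'^{\,c(w,Fz)}$. By Proposition 5(ii), and since $c(Fe,\cdot)=c(v,\cdot)+c(v',\cdot)$, the equations of $X'$ are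
$$u'_w=1-p_w\ (w\ne v,v',e),\quad u'_v=1-p_vu'_{v'},\quad u'_{v'}=1-p_{v'}u'_v,\quad u'_e=1-p_vp_{v'}.$$
Let $u'\in X'$. Then $u'_v=1-p_v(1-p_{v'}u'_v)$, that is, $u'_v(1-p_vp_{v'})=1-p_v$, that is, $u'_vu'_e=1-p_v$. Likewise $u'_{v'}u'_e=1-p_{v'}$. So $\psi(u')\in X$. On $X$ we have $p_v=1-u_v$ and $p_{v'}=1-u_{v'}$, which gives the two linear equations and the formula for $u'_e$.

Conversely let $u\in X$, $s+p_vs'=1$, $s'+p_{v'}s=1$. Set $u'_e=1-p_vp_{v'}$, $u'_v=s$, $u'_{v'}=s'$ and $u'_w=u_w$ otherwise. Then $s\,p_vp_{v'}=p_v(1-s')=p_v-(1-s)$, so $su'_e=1-p_v=u_v$. Similarly $s'u'_e=u_{v'}$. Hence $\psi(u')=u$, so the $p_w$ at $\psi(u')$ are the $p_w$ at $u$, and the equations of $X'$ hold. The two constructions are mutually inverse. $\square$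

Let $\mathcal P_t\subset X_t(\mathbb R)$ be the set of points with all coordinates $\ge0$. On $\mathcal P_t$ all coordinates lie in $[0,1]$, since $u_w=1-p_w\le1$. By Lemma 6,
$$\mathcal P_{t+1}=\{(u,s,s'):\ u\in\mathcal P_t,\ s,s'\ge0,\ s+(1-u_v)s'=1,\ s'+(1-u_{v'})s=1\}.\tag{6}$$
Indeed, if $u'\ge0$ then $\psi(u')\ge0$. Conversely, on $\mathcal P_t$ we have $u'_e=u_v+u_{v'}(1-u_v)\ge0$, with $u'_e=0$ iff $u_v=u_{v'}=0$. The determinant of the system for $(s,s')$ is $1-(1-u_v)(1-u_{v'})=u'_e$. So
$$\text{if }u'_e\ne0:\ s=u_v/u'_e,\ s'=u_{v'}/u'_e\text{ is the unique solution};\qquad\text{if }u_v=u_{v'}=0:\ \text{the condition is }s+s'=1.\tag{7}$$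

**Proof of Theorem 2(2).** By Proposition 5(iii) the composite $X_T\to X_0$ is $u_{i^0}=\prod_Mu_M^{a_i(M)}=U_i$, $u_{i^1}=\prod_Mu_M^{a'_i(M)}=U'_i$. It lands in $X_0$, so $U_i+U'_i=1$ on $\mathcal V$. The positive part of $X_0$ is $(0,1)^n$ via $(u_{i^0})_i$. By (6) and (7), $\psi$ maps the positive part of $X_{t+1}$ bijectively to that of $X_t$, with inverse $u'_e=u_v+u_{v'}-u_vu_{v'}>0$, $u'_v=u_v/u'_e$, $u'_{v'}=u_{v'}/u'_e$, $u'_w=u_w$, which is analytic. So $\mathcal V_{>0}$ is the image of an analytic map $(0,1)^n\to\mathbb R^{\mathcal I}$ with the polynomial left inverse $(U_i)_i$. Such a map is an immersion and a homeomorphism onto its image; hence $\mathcal V_{>0}$ is an embedded analytic submanifold, isomorphic to $(0,1)^n$ via $(U_i)_i$. $\square$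

## 7. Truncating a codimension-2 face

By (7), passing from $\mathcal P_t$ to $\mathcal P_{t+1}$ replaces each point with $u_v=u_{v'}=0$ by a segment. On the polytope side we want to cut off the face $G=\mathsf Q_v\cap\mathsf Q_{v'}$. The link is the set $\mathsf B$ of Lemma 7: points $x\in\mathsf Q$ together with a ratio $r$, free over $G$. We need a homeomorphism from the truncated polytope to $\mathsf B$ that respects all other facets.

One would like to push along straight lines: choose a vector $c$ that raises $\ell_v$, fixes $\ell_{v'}$, and fixes all other facet functions that vanish somewhere on $G$. In general there is no such vector. Take $\mathsf Q=\{x\ge0,\ y\ge0,\ x+y\le1,\ 0\le z\le1+x\}\subset\mathbb R^3$, a prism with tilted top, and $G=\{x=y=0\}$. We would need $dx(c)=1$, $dz(c)=0$ and $d(1+x-z)(c)=1-dz(c)=0$, a contradiction. But at each single point of $G$ only the facets through that point matter, and these are independent. So we choose vectors locally and patch them into a vector field; straight lines become integral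 curves.

**Lemma 7.** Let $\mathsf Q=\{\ell_w\ge0:w\in W\}$ be a simple polytope, $v\ne v'$ in $W$ with $G=\mathsf Q_v\cap\mathsf Q_{v'}\ne\emptyset$, and $\rho=\ell_v+\ell_{v'}$. For all small $\varepsilon>0$:

(a) $\mathsf Q'=\{q\in\mathsf Q:\rho(q)\ge\varepsilon\}$ is a simple polytope with facet functions $\ell_w$ $(w\in W)$ and $\ell_e=\rho-\varepsilon$.

(b) Let $r=\ell_v/\rho$ on $\mathsf Q'$, and $k(\rho)=2(\rho-\varepsilon)$ for $\varepsilon\le\rho\le2\varepsilon$, $k(\rho)=\rho$ for $\rho\ge2\varepsilon$. There is a continuous $\Pi:\mathsf Q'\to\mathsf Q$ such that $q\mapsto(\Pi(q),r(q))$ is a homeomorphism onto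
$$\mathsf B=\{(x,r)\in\mathsf Q\times[0,1]:\ \ell_v(x)=r\rho(x)\},$$
$\rho(\Pi(q))=k(\rho(q))$, and for $w\ne v,v'$ one has $\ell_w\circ\Pi=\gamma_w\ell_w$ with $\gamma_w:\mathsf Q'\to(0,\infty)$ continuous.

*Proof.* On $\mathsf Q$ we have $\rho\ge0$, with $\rho=0$ exactly on $G$. Take $2\varepsilon<\rho(p)$ for all vertices $p\notin G$.

**Step 1: part (a).** At points of $\mathsf Q'$ with $\rho>\varepsilon$ the active constraints are those of $\mathsf Q$. Suppose $\rho(q)=\varepsilon$ and $d\rho\in\operatorname{span}(d\ell_w:w\in W(q))$. Then $\rho$ is constant, equal to $\varepsilon$, on the face $\mathsf Q_{W(q)}$, which contains a vertex $p$; but $\rho(p)=0$ or $\rho(p)>2\varepsilon$, a contradiction. So active constraints of $\mathsf Q'$ are independent everywhere. Each facet $\mathsf Q_w$ has dimension $n-1>n-2=\dim G$, so it has a vertex outside $G$ (a polytope is the convex hull of its vertices, and $G$ is convex), where $\rho>\varepsilon$; so $\mathsf Q_w\cap\mathsf Q'\ne\emptyset$. As $\rho$ takes the value $0$ and values $>\varepsilon$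 on the connected set $\mathsf Q$, also $\{\rho=\varepsilon\}\cap\mathsf Q\ne\emptyset$. By the last remark on polytopes in 2.2, $\dim\mathsf Q'=n$.

**Step 2: vector fields that raise $\ell_v$ or $\ell_{v'}$ and ignore nearby facets.** For $x\in G$ choose, by independence at $x$, vectors $c,c'$ with $d\ell_v(c)=1$, $d\ell_w(c)=0$ for $w\in W(x)\setminus\{v\}$, and $d\ell_{v'}(c')=1$, $d\ell_w(c')=0$ for $w\in W(x)\setminus\{v'\}$. Choose an open ball $O_x\ni x$ on whose closure $\ell_w>0$ for all $w\in W\setminus W(x)$. Cover the compact set $G$ by finitely many balls $O_j=O_{x_j}$, and take an open $O\supset G$ and smooth $\chi_j\ge0$ with compact support in $O_j$ and $\sum_j\chi_j=1$ on $O$. Put $\eta=\sum\chi_jc_j$, $\eta'=\sum\chi_jc'_j$; these are smooth and compactly supported on $\mathbb R^n$. Since $v,v'\in W(x_j)$ for all $j$, on $O$ we have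
$$d\ell_v(\eta)=1,\quad d\ell_{v'}(\eta)=0,\quad d\ell_v(\eta')=0,\quad d\ell_{v'}(\eta')=1.$$
Let $\delta>0$ be at most $\inf_{O_j}\ell_w$ for all $j$ and all $w\in W\setminus W(x_j)$. If $w\ne v,v'$ and $\ell_w(y)<\delta$, then $d\ell_w(\eta)=d\ell_w(\eta')=0$ at $y$: whenever $\chi_j(y)\ne0$ we have $y\in O_j$, hence $w\in W(x_j)$ and $d\ell_w(c_j)=d\ell_w(c'_j)=0$.

Nothing here depends on $\varepsilon$. As $\rho>0$ on the compact set $\mathsf Q\setminus O$, we may shrink $\varepsilon$ so that the compact set $K=\{q\in\mathsf Q:\rho(q)\le2\varepsilon\}$ lies in $O$.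

**Step 3: other facet functions along the flow.** For $r\in[0,1]$ let $\zeta_r=r\eta+(1-r)\eta'$. Its flow is complete and continuous in (point, time, $r$). Let $x(t)$ be an integral curve and $w\ne v,v'$. If $\ell_w(x(t_0))=a<\delta$, then $\{t:\ell_w(x(t))=a\}$ is closed, and it is open because near such $t$ we have $\ell_w<\delta$ and so $\frac{d}{dt}\ell_w(x(t))=0$. Hence along the curve
$$\text{either }\ell_w\text{ is constant, or }\ell_w\ge\delta\text{ throughout.}\tag{8}$$

**Step 4: the flow stays in $K$ as long as $\rho\in[0,2\varepsilon]$.** Let $x(0)=x\in K$ with $\ell_v(x)=r\rho(x)$, moving along $\zeta_r$. While the curve is in $O$, $\frac{d}{dt}\rho=1$, $\frac{d}{dt}\ell_v=r$, $\frac{d}{dt}\ell_{v'}=1-r$. *Claim: $x(t)\in K$ for all $t\in[-\rho(x),2\varepsilon-\rho(x)]$; consequently there $\rho(x(t))=\rho(x)+t$, $\ell_v(x(t))=r\rho(x(t))$, $\ell_{v'}(x(t))=(1-r)\rho(x(t))$.* Let $J\ni0$ be the maximal subinterval with $x(J)\subset K$; it is closed because $K$ is. Suppose its right end $t_1$ is less than $2\varepsilon-\rho(x)$.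 Then $x(t)\in O$ for $t\in[t_1,t_1+\kappa_0]$ with some $\kappa_0>0$. For such $t\le2\varepsilon-\rho(x)$ we have $\rho=\rho(x)+t\in[0,2\varepsilon]$, $\ell_v=r\rho\ge0$, $\ell_{v'}=(1-r)\rho\ge0$, and by (8) every other $\ell_w$ is either constant, equal to $\ell_w(x)\ge0$, or $\ge\delta$. So $x(t)\in K$, contradicting maximality. At the left end $t_0>-\rho(x)$ the same argument works, since $\rho=\rho(x)+t\ge0$ for $t\ge-\rho(x)$.

**Step 5: the map $\Pi$ and its inverse.** On $\mathsf Q'$ the function $r(q)\in[0,1]$ is continuous, as $\rho\ge\varepsilon$. Put $\Pi(q)=q$ if $\rho(q)\ge2\varepsilon$. If $\varepsilon\le\rho(q)\le2\varepsilon$, let $\Pi(q)$ be the point at time $k(\rho(q))-\rho(q)\in[-\rho(q),2\varepsilon-\rho(q)]$ on the integral curve of $\zeta_{r(q)}$ through $q$. The definitions agree where $\rho=2\varepsilon$ (time $0$), so $\Pi$ is continuous. By Step 4, $\Pi(q)\in\mathsf Q$, $\rho(\Pi(q))=k(\rho(q))$ and $\ell_v(\Pi(q))=r(q)\rho(\Pi(q))$. So $(\Pi,r)$ maps $\mathsf Q'$ to $\mathsf B$.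

For the inverse, send $(x,r)\in\mathsf B$ to $x$ if $\rho(x)\ge2\varepsilon$. If $\kappa=\rho(x)\le2\varepsilon$, send it to the point $q$ at time $(\varepsilon+\kappa/2)-\kappa$ on the integral curve of $\zeta_r$ through $x$; this time lies in $[-\kappa,2\varepsilon-\kappa]$. By Step 4, $q\in K$, $\rho(q)=\varepsilon+\kappa/2=k^{-1}(\kappa)\ge\varepsilon$ and $\ell_v(q)=r\rho(q)$, so $q\in\mathsf Q'$ and $r(q)=r$. This is inverse to $(\Pi,r)$, as both move along the same integral curve by opposite times. So $(\Pi,r)$ is a continuous bijection from a compact space onto a Hausdorff space, hence a homeomorphism.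

**Step 6: the factors $\gamma_w$.** Let $w\ne v,v'$. By (8), if $\ell_w(q)<\delta$ then $\ell_w(\Pi(q))=\ell_w(q)$, and if $\ell_w(q)\ge\delta$ then $\ell_w(\Pi(q))\ge\delta$ (both trivial where $\Pi(q)=q$). Put $\gamma_w=1$ on the open set $\{\ell_w<\delta\}$ and $\gamma_w=(\ell_w\circ\Pi)/\ell_w$ on the open set $\{\ell_w>0\}$. On the overlap both are $1$. So $\gamma_w$ is well defined, continuous and positive, and $\ell_w\circ\Pi=\gamma_w\ell_w$. $\square$

## 8. The induction from the cube to $\mathcal V_{\ge0}$

The induction must carry more than a homeomorphism: it carries the fact that each $u_w$ vanishes on its facet like $\ell_w$, up to a positive continuous factor. This is what makes the formula for $\Theta$ below work.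

**Proposition 8.** For each $t$ there are a subset $W_t\subseteq V_t$, a simple polytope $\mathsf Q_t=\{\ell_w\ge0:w\in W_t\}\subset\mathbb R^n$ with $d\ell_w=g_w$, and continuous functions $u_w:\mathsf Q_t\to[0,1]$ $(w\in V_t)$ such that $h_t=(u_w)_{w\in V_t}$ is a homeomorphism $\mathsf Q_t\to\mathcal P_t$. Moreover $u_w=\varphi_w\ell_w$ with $\varphi_w:\mathsf Q_t\to(0,\infty)$ continuous for $w\in W_t$, and $u_w>0$ on $\mathsf Q_t$ for $w\notin W_t$. In particular $\{w\in V_t:u_w(q)=0\}=W(q)$.

*Proof.* **Start.** $\mathsf Q_0=[0,1]^n$, $W_0=V_0$, $u_{i^0}=\ell_{i^0}=x_i$, $u_{i^1}=\ell_{i^1}=1-x_i$, $\varphi_w=1$.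

For the step from $t$ to $t+1$ write $\mathsf Q=\mathsf Q_t$, $W=W_t$.

**Step (a): $u_v,u_{v'}$ have no common zero on $\mathsf Q$, and nothing is cut.** Put $\mathsf Q_{t+1}=\mathsf Q$, $W_{t+1}=W$. On $\mathsf Q$ the function $u'_e=u_v+u_{v'}-u_vu_{v'}$ is positive. Put $u'_v=u_v/u'_e$, $u'_{v'}=u_{v'}/u'_e$, $u'_w=u_w$ for other $w$. By (6) and (7), and since $u'_e\ne0$ on all of $\mathcal P_t$, these functions define a continuous bijection $h_{t+1}:\mathsf Q\to\mathcal P_{t+1}$ with continuous inverse $h_t^{-1}\circ\psi$. Here $e\notin W_{t+1}$ and $u'_e>0$. For $w\in\{v,v'\}\cap W$ we have $u'_w=(\varphi_w/u'_e)\ell_w$; for $w\in\{v,v'\}\setminus W$ we have $u'_w>0$. The other functions are unchanged.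

**Step (b): they have a common zero, and a face is cut.** Then $v,v'\in W$ and $G=\mathsf Q_v\cap\mathsf Q_{v'}\ne\emptyset$. Let $\mathsf Q_{t+1}=\mathsf Q'$ as in Lemma 7 and $W_{t+1}=W\sqcup\{e\}$; note $d\ell_e=g_v+g_{v'}=g_e$. For $q\in\mathsf Q'$ evaluate the $\varphi$'s and the $u_w$ ($w\in V_t$) at $x=\Pi(q)$, and write $r=r(q)$, $k=k(\rho(q))=\rho(x)$. As $\ell_v(x)=rk$ and $\ell_{v'}(x)=(1-r)k$,
$$u_v=\varphi_vrk,\qquad u_{v'}=\varphi_{v'}(1-r)k\qquad\text{at }x.$$
Put
$$\Theta=\varphi_vr+\varphi_{v'}(1-r)-\varphi_v\varphi_{v'}r(1-r)k,$$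
$$u'_e=k\Theta,\quad u'_v=\frac{\varphi_vr}{\Theta},\quad u'_{v'}=\frac{\varphi_{v'}(1-r)}{\Theta},\quad u'_w=u_w(x)\ (w\ne v,v',e).$$

*$\Theta>0$.* We have $k\Theta=u_v+u_{v'}-u_vu_{v'}$ at $x$. If $k>0$, then $x\notin G$, so $u_v,u_{v'}$ are not both $0$ and this is positive. If $k=0$, then $\Theta=\varphi_vr+\varphi_{v'}(1-r)>0$.

*The equations.* With $s=u'_v$, $s'=u'_{v'}$,
$$\Theta\bigl(s+(1-u_v)s'\bigr)=\varphi_vr+\varphi_{v'}(1-r)-\varphi_vrk\,\varphi_{v'}(1-r)=\Theta,$$
and symmetrically $s'+(1-u_{v'})s=1$. So by (6) we obtain a continuous map $h_{t+1}:\mathsf Q'\to\mathcal P_{t+1}$, $q\mapsto(h_t(\Pi(q)),s,s')$, with $e$-coordinate $k\Theta$.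

*Bijectivity.* A point of $\mathcal P_{t+1}$ is $(h_t(x),s,s')$ with a unique $x\in\mathsf Q$. If $x\notin G$, then $(s,s')$ is determined by $x$, by (7), and there is a unique $r$ with $(x,r)\in\mathsf B$, so a unique $q$ with $\Pi(q)=x$. If $x\in G$, then $s+s'=1$, $s\in[0,1]$, every $(x,r)$ with $r\in[0,1]$ lies in $\mathsf B$, and over $x$ we have $k=0$, so $s=\varphi_vr/(\varphi_vr+\varphi_{v'}(1-r))$. This is a bijection of $[0,1]$ in $r$: its derivative is $\varphi_v\varphi_{v'}/(\varphi_vr+\varphi_{v'}(1-r))^2>0$, and it takes the values $0$ and $1$ at the ends. By compactness $h_{t+1}$ is a homeomorphism.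

*Factors.* On $\mathsf Q'$: $u'_e=\frac{k}{\rho-\varepsilon}\Theta\cdot\ell_e$, where $\frac{k}{\rho-\varepsilon}$ extends to a positive continuous function (equal to $2$ for $\rho\le2\varepsilon$ and to $\rho/(\rho-\varepsilon)$ for $\rho\ge2\varepsilon$). Since $r=\ell_v/\rho$ and $1-r=\ell_{v'}/\rho$ at $q$, $u'_v=\frac{\varphi_v\circ\Pi}{\Theta\rho}\ell_v$ and $u'_{v'}=\frac{\varphi_{v'}\circ\Pi}{\Theta\rho}\ell_{v'}$. For $w\in W\setminus\{v,v'\}$, $u'_w=(\varphi_w\circ\Pi)\gamma_w\ell_w$. For $w\in V_t\setminus W$, $u'_w=u_w\circ\Pi>0$. All factors are positive and continuous. $\square$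

**Proof of Theorem 1.** Take $t=T$, $\mathsf Q=\mathsf Q_T$, $h=h_T:\mathsf Q\to\mathcal P_T=\mathcal V_{\ge0}$. For $S\subseteq\mathcal I$, the set of points of $\mathcal V_{\ge0}$ whose vanishing coordinates are exactly those in $S$ is $h(\{q:W(q)=S\})$. It is the image of the relative interior of $\mathsf Q_S$ if $S\subseteq W_T$ and $\mathsf Q_S\ne\emptyset$, and it is empty otherwise. By the quoted theorem of Arkani-Hamed, Frost, Plamondon, Salvatori and Thomas it is non-empty iff $S=S(\sigma)$ for a cone $\sigma$ of the $\tau$-tilting fan. Hence $\sigma\mapsto\mathsf Q_\sigma:=\mathsf Q_{S(\sigma)}$ is an inclusion-reversing bijection from cones to faces, and $h(\operatorname{relint}\mathsf Q_\sigma)=\mathcal V_{\ge0}^\sigma$. The $g_M=d\ell_M$, $M\in S(\sigma)$, are independent, so $\dim\mathsf Q_\sigma=n-|S(\sigma)|=n-\dim\sigma$. The relative interior of a $d$-dimensional polytope is homeomorphic to an open $d$-ball. $\square$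

**Proof of Theorem 2(1).** Since $d\ell_M=g_M$, the normal cone of $\mathsf Q_\sigma$ is spanned by the $g$-vectors of the generators of $\sigma$, so it is $\sigma$. Thus the inner normal fan of $\mathsf Q$ is the $\tau$-tilting fan. By construction $\mathsf Q$ arises from $[0,1]^n$ by truncating codimension-2 faces $\mathsf Q_v\cap\mathsf Q_{v'}$ with a new facet of normal $g_v+g_{v'}$. By (6) and (7), in step (b) the sets $W(q)$ for $\mathsf Q_{t+1}$ are the old ones not containing $\{v,v'\}$ (where $u'_e>0$, and $u'_v,u'_{v'}$ vanish exactly when $u_v,u_{v'}$ do), together with the sets $\{e\}\cup(W(y)\setminus\{v,v'\})\cup R$ with $\{v,v'\}\subseteq W(y)$ and $R\in\{\emptyset,\{v\},\{v'\}\}$ (where $u'_e=0$, $s+s'=1$, and $R$ records whether $s=0$ or $s'=0$). This says that the normal fan undergoes the star subdivision of $\langle g_v,g_{v'}\rangle$ at $g_v+g_{v'}$. The normal fan of the cube is the fan of coordinate orthants. $\square$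

**Remark (the quoted theorem is also recovered).** If $u_M=u_N=0$ at a point of $\mathcal V$ (possibly $M=N$), then $\prod_Lu_L^{c(M,L)}=1$ there, so $c(M,N)=0$. Hence every set $W(q)$, $q\in\mathsf Q$, is a face of the simplicial complex, and every cone of the normal fan of $\mathsf Q$ is a $\tau$-tilting cone. The normal fan is complete, so a relative interior point of any $\tau$-tilting cone lies in the relative interior of a cone of the normal fan. Both are cones of the $\tau$-tilting fan, and two cones of a fan whose relative interiors meet are equal. So the two fans coincide, without using the quoted non-emptiness theorem.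

## 9. Complex points: smoothness and normal crossings

For a complex point $x\in X_t(\mathbb C)$ put $Z(x)=\{w\in V_t:u_w(x)=0\}$. By induction on $t$ we show

**(H$_t$)** $X_t$ over $\mathbb C$ is smooth, irreducible and rational of dimension $n$; at each closed point $x$ the $du_w$, $w\in Z(x)$, are linearly independent in $T_x^*X_t$; and $\{Z(x):x\in X_t(\mathbb C)\}=\{W(q):q\in\mathsf Q_t\}$.

For $t=0$: $X_0=\mathbb A^n$ with $u_{i^0}=x_i$, $u_{i^1}=1-x_i$. At most one of $u_{i^0},u_{i^1}$ vanishes at a given point, the differentials are $\pm dx_i$, and the sets $Z(x)$ are all sets containing at most one of $i^0,i^1$ for each $i$, as for the cube.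

Let $X=X_t$, $X'=X_{t+1}$, use Lemma 6, and let $x'=(x,s,s')\in X'$.

**Step 1: points with $u'_e(x')\ne0$.** Over the open set $D(u'_e)\subset X$ where $u'_e=u_v+u_{v'}-u_vu_{v'}$ is non-zero, the linear system has determinant $u'_e$, so $\psi$ is an isomorphism, with $u'_v=u_v/u'_e$, $u'_{v'}=u_{v'}/u'_e$. These are unit multiples of $u_v,u_{v'}$. So smoothness, dimension $n$ and independence at $x'$ follow from those at $x$, and $Z(x')=Z(x)\not\supseteq\{v,v'\}$.

**Step 2: points with $u'_e(x')=0$.** From $u_v=su'_e$ and $u_{v'}=s'u'_e$ we get $u_v=u_{v'}=0$ at $x$, and hence $s+s'=1$. On the smooth variety $X\times\mathbb A^2$ the two functions $s+(1-u_v)s'-1$ and $s'+(1-u_{v'})s-1$ that define $X'$ have at $x'$ the differentials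
$$ds+ds'-s'\,du_v,\qquad ds+ds'-s\,du_{v'}.$$
If a combination with coefficients $\lambda,\mu$ vanishes, then $\lambda+\mu=0$ from the $ds$-part, so $\lambda(-s'du_v+s\,du_{v'})=0$. As $du_v,du_{v'}$ are independent at $x$ and $(s,s')\ne0$, we get $\lambda=0$. So the differentials are independent and $X'$ is smooth of dimension $n$ at $x'$. Eliminating $ds'=-ds+s'du_v$, we see that $T^*_{x'}X'$ is the quotient of $T_x^*X\oplus\mathbb C\,ds$ by the line spanned by $s'du_v-s\,du_{v'}$. In it $du'_e=du_v+du_{v'}$.

In $T_x^*X\oplus\mathbb C\,ds$ the elements $du_v+du_{v'}$ and $s'du_v-s\,du_{v'}$ span the same plane as $du_v,du_{v'}$, since the determinant is $-(s+s')=-1$. As $ds$ and the $du_w$, $w\in Z(x)$, are independent there, in the quotient $T^*_{x'}X'$ the elements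
$$du'_e,\quad ds,\quad du_w\ (w\in Z(x)\setminus\{v,v'\})$$
are independent. Now $Z(x')=\{e\}\cup(Z(x)\setminus\{v,v'\})\cup R$, where $R=\{v\}$ if $s=0$, $R=\{v'\}$ if $s'=0$ (not both, as $s+s'=1$), and $R=\emptyset$ otherwise. If $s=0$ then $du'_v=ds$. If $s'=0$ then $du'_{v'}=ds'=-ds+s'du_v=-ds$. In all cases the differentials of the vanishing coordinates are independent.

**Step 3: irreducibility and rationality.** By Steps 1 and 2, $X'$ is smooth of pure dimension $n$. The open subset $\{u'_e\ne0\}$ is isomorphic to $D(u'_e)\subset X$, which is irreducible and rational; it is non-empty, since $u'_e>0$ at positive real points, and these exist (interior points of $\mathsf Q_t$, Proposition 8). Its complement maps to $\{u_v=u_{v'}=0\}\subset X$, which is empty or of dimension $n-2$ by independence of $du_v,du_{v'}$, with fibres the lines $s+s'=1$. So the complement has dimension at most $n-1$ and contains no component of $X'$. Hence $X'$ is irreducible and rational.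

**Step 4: zero sets.** By Steps 1 and 2 every $Z(x')$ is either some $Z(x)\not\supseteq\{v,v'\}$, or $\{e\}\cup(Z(x)\setminus\{v,v'\})\cup R$ with $\{v,v'\}\subseteq Z(x)$ and $R\in\{\emptyset,\{v\},\{v'\}\}$. By induction (and Proposition 8), $Z(x)=Z(y)$ for some $y\in\mathcal P_t$. By (6) and (7) all these sets are realised by points of $\mathcal P_{t+1}$ over $y$: the unique point over $y$ in the first case, and $s=\frac12$, $s=0$ or $s'=0$ in the second. Conversely $\mathcal P_{t+1}\subset X'(\mathbb C)$. So the sets $Z(x')$ are exactly those occurring on $\mathcal P_{t+1}$, which are the $W(q)$, $q\in\mathsf Q_{t+1}$. This proves (H$_{t+1}$).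

**Proof of Theorem 2(3).** Take $t=T$ in (H$_t$). Independence of the differentials of the vanishing coordinates says that $\bigcup_M\{u_M=0\}$ has normal crossings and that each $\{u_M=0\}$ is smooth. By the proof of Theorem 1, the sets $W(q)$, $q\in\mathsf Q_T$, are exactly the generator sets $S(\sigma)$ of the cones of the $\tau$-tilting fan; so these are exactly the sets of vanishing coordinates of points of $\mathcal V$. $\square$
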